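# Invariant circles and heteroclinic points in the area-preserving Hénon family

## 1. The Hénon family, its saddles and its bounded orbits

We begin with the objects. The parameter $a=8$ serves as a running numerical example, because its square root is an integer.

**Definition 1.1 (the maps and their orbits).** For $a\in\mathbb R$ let
$$H=H_a:\mathbb R^2\to\mathbb R^2,\qquad H_a(x,y)=(a-x^2-y,\;x).$$
Since $\det DH=1$ everywhere, $H$ preserves area and orientation. It is invertible, with $H^{-1}(x,y)=(y,\,a-y^2-x)$. The second coordinate only remembers the previous first coordinate, so we write orbits as $z_n=(x_n,x_{n-1})$ and have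
$$x_{n+1}+x_{n-1}=a-x_n^2\qquad(n\in\mathbb Z).\tag{1.1}$$

For $a>-1$ the fixed points are the points $(x,x)$ with $x^2+2x-a=0$. Throughout we put
$$b=-1+\sqrt{1+a},\qquad s=1+\sqrt{1+a}=b+2,$$
so that the fixed points are $\beta_-=(b,b)$ and $\beta_+=(-s,-s)$, and
$$a=b^2+2b=s^2-2s=sb .$$
For $a=8$: $b=2$, $s=4$, $\beta_-=(2,2)$, $\beta_+=(-4,-4)$. A genuinely periodic orbit for $a=8$ alternates between $x=1+\sqrt5$ and $x=1-\sqrt5$; indeed $8-(1+\sqrt5)^2=2-2\sqrt5=2(1-\sqrt5)$, and the same holds with the signs of $\sqrt5$ exchanged.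

It is often convenient to measure from $\beta_-$. With $u_n=x_n-b$, (1.1) becomes $u_{n+1}+u_{n-1}=a-2b-(b+u_n)^2=b^2-(b+u_n)^2$, that is,
$$u_{n+1}+u_{n-1}=-u_n(2b+u_n)=-u_n(b+x_n).\tag{1.2}$$

**Definition 1.2 (reversor).** A reversor of $H$ is a map $\varrho$ with $\varrho\circ\varrho=\mathrm{id}$ and $\varrho H\varrho=H^{-1}$. It turns orbits into orbits run backward.

Our example is $R(x,y)=(y,x)$: $RHR(x,y)=R(a-y^2-x,\,y)=(y,\,a-y^2-x)=H^{-1}(x,y)$. Concretely, if $z$ has the orbit $(x_n)$, then $Rz=(x_{-1},x_0)$ has the orbit $x'_n=x_{-1-n}$.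

**Definition 1.3 (saddles and their invariant manifolds).** A fixed point $p$ of $H$ is a saddle (here: hyperbolic) if $DH(p)$ has real eigenvalues of modulus $>1$ and $<1$. Then
$$W^s(p)=\{z:H^nz\to p,\ n\to+\infty\},\qquad W^u(p)=\{z:H^{-n}z\to p,\ n\to+\infty\}.$$
By the stable manifold theorem each is an injectively immersed smooth curve through $p$, tangent there to the corresponding eigendirection. Both contain $p$.

For the linear map $(x,y)\mapsto(2x,y/2)$ the two curves are the axes. In our family,
$$DH(x,y)=\begin{pmatrix}-2x&-1\\1&0\end{pmatrix},$$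
so the trace is $2s>2$ at $\beta_+$, which is a saddle with positive eigenvalues, and $-2b$ at $\beta_-$. Since $\det DH=1$, $\beta_-$ is a saddle as soon as $b>1$, i.e. $a>3$, and then both eigenvalues are negative. For $a=8$ they are $-2\pm\sqrt3$. The reversor gives $W^u(\beta_\pm)=R\,W^s(\beta_\pm)$.

**Definition 1.4 (heteroclinic point).** For two saddles $p\neq p'$ a point of $W^s(p)\cap W^u(p')$ is called heteroclinic: its orbit comes from $p'$ and goes to $p$.

A simple model is the time-one map of the pendulum flow $\dot\vartheta=y$, $\dot y=-\sin\vartheta$ in the plane. The points $(\pm\pi,0)$ are saddles. The curve $y=2\cos(\vartheta/2)$, $|\vartheta|<\pi$, lies in the energy level $\frac{y^2}2-\cos\vartheta=1$ of these saddles and is traversed from left to right, so all its points are in $W^u(-\pi,0)\cap W^s(\pi,0)$.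

**Definition 1.5 (invariant circle surrounding $\beta_-$).** This is a Jordan curve $C\subset\mathbb R^2$ with $H(C)=C$ whose interior contains $\beta_-$.

For the notion itself, with a linear map in place of $H$: under $(x,y)\mapsto(-y,x)$ every round circle about $0$ is an invariant circle surrounding the fixed point $0$. No smoothness and no condition on the dynamics on $C$ is asked for.

**Definition 1.6 (full sets; $K$ and $K_0$).** A compact set in the plane is full if its complement is connected: a closed disc is full, a circle is not. Let $K$ be the set of points whose full orbit $(z_n)_{n\in\mathbb Z}$ is bounded, and let $K_0$ be the connected component of $K$ that contains $\beta_-$.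

For $a=8$, $K$ contains $\beta_\pm$ and $(1\pm\sqrt5,\,1\mp\sqrt5)$, but not $(-5,-5)$: its image is $(-12,-5)$, and the orbit runs away, as we shall see in Section 3. In Section 5 we compute that $K_0=\{\beta_-\}$ for all $a\ge8$.

**Definition 1.7 (topological polar coordinates).** Topological polar coordinates centered at $\beta_-$ are a homeomorphism $(\Theta,r):\mathbb R^2\setminus\{\beta_-\}\to\mathbb T\times(0,\infty)$, $\mathbb T=\mathbb R/2\pi\mathbb Z$, with $r\to0$ at $\beta_-$. Ordinary polar coordinates about $\beta_-$ are an example. In our construction $r$ will be the usual distance and only the rays will be bent.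

## 2. Conjecture 6.3: does the loss of invariant circles force a heteroclinic point?

The question comes from the text "Fundamental Open Problems On Area Preserving Mappings: Draft" (https://www.math.stonybrook.edu/~tangerma/problems.pdf); the normalization of $H_a$ above is chosen to match the bifurcation values quoted there. The point $\beta_-$ is elliptic for $-1<a<3$. It is created at $a=-1$, with invariant circles emanating around it. At $a=3$ it undergoes a period-doubling bifurcation and it is hyperbolic for $a>3$. Numerically, invariant circles surrounding $\beta_-$ persist until $a$ is about $4$. It is known that a heteroclinic intersection of $W^s(\beta_-)$ with $W^u(\beta_+)$ excludes invariant circles surrounding $\beta_-$. Conjecture 6.3 is the converse: *when there are no invariant circles surrounding $\beta_-$, the stable manifold of $\beta_-$ intersects the unstable manifold of $\beta_+$*, for $a>3$. In plain words: if nothing encloses $\beta_-$, does some orbit really travel from $\beta_+$ to $\beta_-$? The answer is yes.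

**Theorem A.** Let $a>3$. If $W^s(\beta_-)\cap W^u(\beta_+)=\emptyset$, then $H_a$ has an invariant circle surrounding $\beta_-$.

By contraposition, this is the conjecture: for every $a>3$ such that $H_a$ has no invariant circle surrounding $\beta_-$, one has $W^s(\beta_-)\cap W^u(\beta_+)\ne\emptyset$.

**Theorem B.** For $a>3$ the following are equivalent:

- (i) there is an invariant circle surrounding $\beta_-$;
- (ii) $W^s(\beta_-)\cap W^u(\beta_+)=\emptyset$;
- (ii′) $W^u(\beta_-)\cap W^s(\beta_+)=\emptyset$;
- (iii) $W^s(\beta_-)$ is bounded;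
- (iv) $\beta_-\in\operatorname{int}K$.

Moreover, for each such $a$ there are topological polar coordinates $(\Theta,r)$ centered at $\beta_-$ in which every invariant circle surrounding $\beta_-$ is the graph $r=\rho(\Theta)$ of a continuous function. If such circles exist, there is a largest one, and it is $R$-symmetric.

From now on $a>3$ is fixed, so $b>1$ and $s>3$. The chain of implications will be: no heteroclinic point $\Rightarrow$ $W^s(\beta_-)\cup W^u(\beta_-)\subset K_0$ (Section 4) $\Rightarrow$ $\beta_-\in\operatorname{int}K_0$ (Section 7) $\Rightarrow$ the component of $\operatorname{int}K_0$ around $\beta_-$ is bounded by a Jordan curve (Sections 8 and 9).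

## 3. Escape to infinity, and why $K_0$ has no holes

**Lemma 3.1.**

- (E1) If $x_n<-s$ and $x_n\le x_{n-1}$, then $x_n>x_{n+1}>x_{n+2}>\cdots\to-\infty$.
- (E2) If $x_n<-s$ and $x_n\le x_{n+1}$, then $x_n>x_{n-1}>x_{n-2}>\cdots\to-\infty$.
- (K) $K=\{|x_n|\le s\ \forall n\}=\{x_n\ge-s\ \forall n\}$, and $K$ is compact.

*Proof.* For $x<-s$ we have $x^2+2x-a=(x+s)(x-b)>0$. Under the hypothesis of (E1), $x_{n+1}=a-x_n^2-x_{n-1}\le a-x_n^2-x_n<x_n$. So the hypothesis holds again at $n+1$, and the sequence decreases strictly. A finite limit $L$ would satisfy $L<-s$ and $2L=a-L^2$, so $L\in\{b,-s\}$, impossible. (E2) is (E1) for the reversed orbit.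

Suppose some $x_n<-s$. Either $x_n\le x_{n-1}$ and (E1) applies, or $x_{n-1}<x_n<-s$ and (E2) applies at $n-1$. In both cases the orbit is unbounded. So a bounded orbit has all $x_n\ge-s$. Conversely, if all $x_n\ge-s$, then $x_n^2=a-x_{n+1}-x_{n-1}\le a+2s=s^2$. This proves the two descriptions of $K$; they are closed conditions and bound both coordinates, so $K$ is compact. $\square$

**Lemma 3.2.** $K_0$ is compact, connected and full, and $H(K_0)=K_0=R(K_0)$. Every bounded connected set $B\ni\beta_-$ with $H(B)=B$ lies in $K_0$.

*Proof.* $K_0$ is closed in the compact set $K$. The last statement is clear: points of $B$ have bounded orbits, so $B\subset K$, and $B$ is connected and contains $\beta_-$. The sets $H(K_0)$, $H^{-1}(K_0)$ and $R(K_0)$ are connected subsets of $K$ containing $\beta_-$, so all lie in $K_0$, and this gives the invariance.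

**Step 1: the points that escape in forward time form a connected set.** Let $A^+=\{(x,y):x<-s,\ x\le y\}$. This set is convex, and (E1) says $H(A^+)\subset A^+$. Let $E^+$ be the set of points with unbounded forward orbit. I claim $E^+=\bigcup_{n\ge0}H^{-n}(A^+)$. The inclusion "$\supset$" is (E1). For "$\subset$", let the forward orbit of $z_0$ be unbounded and suppose $z_n\notin A^+$ for all $n\ge0$. Infinitely many $n\ge0$ have $x_n<-s$: otherwise $x_n\ge-s$ for all $n\ge N$, hence $x_n^2\le a+2s$ for $n>N$, and the forward orbit is bounded. For each $n\ge0$ with $x_n<-s$, the condition $z_n\notin A^+$ means $x_{n-1}<x_n$, so $x_{n-1}<-s$ and (E2) at $n-1$ gives $\cdots<x_{n-2}<x_{n-1}<x_n<-s$. Since this holds for infinitely many $n$, we get $x_0<x_1<x_2<\cdots<-s$. So the forward orbit is bounded, a contradiction. Now $E^+$ is an increasing union of the connected sets $H^{-n}(A^+)$, hence connected.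

**Step 2: the complement of $K$ is connected.** $E^-=R(E^+)$ is the set of points with unbounded backward orbit, also connected. Both $E^+$ and $E^-$ contain $(-s-1,-s-1)$. So $\mathbb R^2\setminus K=E^+\cup E^-$ is connected, and it is unbounded.

**Step 3: $K_0$ is full.** Suppose $V$ is a bounded component of $\mathbb R^2\setminus K_0$. Then $\partial V\subset K_0$. If $V\subset K$, then $K_0\cup V=K_0\cup\overline V$ is a connected subset of $K$ larger than $K_0$, a contradiction. Otherwise $V$ meets $\mathbb R^2\setminus K$, which is connected and disjoint from $K_0$, hence contained in $V$; but it is unbounded. $\square$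

## 4. A fence made of $W^u(\beta_+)$

The purpose of this section is to show that, without a heteroclinic point, $W^s(\beta_-)$ cannot leave $K_0$. The idea is to enclose $\beta_-$ by a Jordan curve consisting of an explicit arc of $W^u(\beta_+)$ and of a segment of escaping points.

**Step 1: a long graph in $W^u(\beta_+)$.** We show that $W^u(\beta_+)$ contains a graph $\{y=g(x):-s\le x\le s\}$ with $g(-s)=-s$, $g$ strictly increasing, $g\le-1$ and $g(x)\le x$.

The unstable eigenvalue at $\beta_+$ is $\lambda_+=s+\sqrt{s^2-1}>1$, with eigenvector $(\lambda_+,1)$, of slope in $(0,1)$. So the branch going into $x>-s$ starts as a graph $y=g(x)$ over some $[-s,\xi]$, $-s<\xi\le-1$, with $0\le g'\le1$. Since $g(-s)=-s$, we have $g(x)\le x$. The image under $H$ is $\{(X,x):X=a-x^2-g(x)\}$. Here $dX/dx=-2x-g'\ge2-1=1$, and $X=a-s^2+s=-s$ at $x=-s$. So the image is a graph over $[-s,X(\xi)]$ with slopes in $(0,1]$. As $\lambda_+>0$, it is an initial arc of the same branch. Moreover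
$$X(\xi)-\xi\ge a-2\xi-\xi^2=(\xi+s)(b-\xi)>0,$$
so the new graph extends the old one. Cut it off at $x=-1$ if it reaches that far, and repeat. As long as the right end is $\le-1$, the gain in each step is at least the minimum of $(\xi+s)(b-\xi)$ over the interval from the first $\xi$ to $-1$, which is positive. So after finitely many steps the graph covers $[-s,-1]$. Apply $H$ once more to the part over $[-s,-1]$. The result is a graph with slopes in $(0,1]$ over $[-s,\,a-1-g(-1)]$, with heights in $[-s,-1]$. Since $g(-1)\le-1$ and $a=sb>s$, this interval contains $[-s,a]\supset[-s,s]$. The graph still starts at $(-s,-s)$ with slopes at most $1$, so $g(x)\le x$.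

**Step 2: the fence.** We now apply $H$ to this graph and close up the resulting arc by a vertical segment. Renaming the parameter, put
$$\mathcal A=\{(X(y),y):-s\le y\le s\}\subset W^u(\beta_+),\qquad X(y)=a-y^2-g(y).$$
We have $X(-s)=-s$ and $X(s)=a-s^2-g(s)=-2s-g(s)<-s$, as $g(s)>-s$. For $-s<y\le-1$, since $g(y)\le y$ and $a+s=s^2-s$,
$$X(y)+s\ge a+s-y^2-y=(y+s)(s-1-y)>0 .$$
For $-1\le y\le b$, since $g\le-1$ and $y^2\le b^2$, $X(y)\ge a+1-b^2=2b+1$. Let $y_1$ be the smallest $y>-s$ with $X(y)=-s$; then $b<y_1<s$. The set
$$\Omega=\{(x,y):-s<y<y_1,\ -s<x<X(y)\}$$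
is a Jordan domain, and it contains $\beta_-=(b,b)$ because $b<y_1$ and $X(b)\ge2b+1>b$. Its boundary consists of an arc of $\mathcal A$ and the segment $\{-s\}\times[-s,y_1]$. A point $(x_0,x_{-1})=(-s,y)$ with $y>-s$ has $x_1=a-s^2-y=-2s-y<-s=x_0$. So its forward orbit is unbounded, by (E1) at $n=1$.

**Proposition 4.1.** If $W^s(\beta_-)\cap W^u(\beta_+)=\emptyset$, then $W^s(\beta_-)\cup W^u(\beta_-)\subset K_0$.

*Proof.* Suppose $z\in W^s(\beta_-)\setminus K$. By Lemma 3.1, some $x_n<-s$. The forward orbit is bounded, so (E1) forbids $x_n\le x_{n-1}$; anyway $z_n=(x_n,x_{n-1})$ has first coordinate $<-s$ and lies outside $\overline\Omega$. Since $z_n\in W^s(\beta_-)$, there is an arc of $W^s(\beta_-)$ from $\beta_-\in\Omega$ to $z_n$, and it meets $\partial\Omega$. It cannot meet the segment at a point with $y>-s$, as such points escape in forward time. All remaining points of $\partial\Omega$, including $\beta_+$ itself, lie in $\mathcal A\subset W^u(\beta_+)$. This contradicts the hypothesis. So $W^s(\beta_-)\subset K$; being connected and containing $\beta_-$,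 it lies in $K_0$. Finally $W^u(\beta_-)=R\,W^s(\beta_-)\subset R(K_0)=K_0$. $\square$

## 5. The parameters $a\ge8$ by hand, and what remains for $3<a<8$

Let $a\ge8$, so $s\ge4$ and $b\ge2$. We compute $K_0$.

First, $K$ does not meet the line $x=0$. If $(0,x_{-1})\in K$, then $x_1+x_{-1}=a=s(s-2)\ge2s$ by (1.1), while $x_{\pm1}\le s$. So $s=4$, $a=8$ and $x_1=x_{-1}=4$, and then $x_2=8-16-0=-8<-s$, a contradiction. As $K_0$ is connected and contains $(b,b)$, it lies in $x>0$, and by compactness $x\ge r_0$ on $K_0$ for some $r_0>0$. Let $B=\max_{K_0}|u_0|$. At a point where the maximum is attained, (1.2) and the invariance of $K_0$ give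
$$B(b+r_0)\le|u_0|(b+x_0)=|u_1+u_{-1}|\le2B .$$
Since $b+r_0>2$, $B=0$. Hence $K_0=\{\beta_-\}$.

So for $a\ge8$ there is no invariant circle surrounding $\beta_-$: together with its interior, it would lie in $K_0$ by Lemma 3.2. And a heteroclinic point exists, since otherwise Proposition 4.1 would squeeze the curve $W^s(\beta_-)$ into a single point. The conjecture holds for $a\ge8$.

This argument needs $b+x_n>2$ all along the orbits of $K_0$. For $3<a<8$ we have $b<2$, and the inequality is not available when $x_n\le2-b$. It must indeed fail for some parameters: whenever an invariant circle exists, $K_0$ contains an open set. So we have to work with a nontrivial $K_0$. The plan that suggests itself is: assume there is no heteroclinic point; then $K_0$ is a full, invariant continuum containing the two curves $W^s(\beta_-)$ and $W^u(\beta_-)$; take the component $U$ of $\operatorname{int}K_0$ around $\beta_-$ and hope that $\partial U$ is the circle. Two things can go wrong. There might be no such component, because $\beta_-$ might lie on the boundary of $K_0$. And the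 boundary of $U$ might not be a Jordan curve. Section 7 deals with the first difficulty, Sections 8 and 9 with the second. Both use estimates on $K_0$ that we prove now.

## 6. Four inequalities on $K_0$

**Lemma 6.1.** For every orbit in $K_0$ and every $n$:

- (i) $x_n\le0\Rightarrow x_{n-1}>b$ and $x_{n+1}>b$;
- (ii) $x_n>-b$;
- (iii) $u_n<b^2$;
- (iv) if $u_n<0$, then $u_{n-1}+u_{n+1}>0$, so at least one of $u_{n\pm1}$ is positive.

There is $\mu\in(0,b^2)$ such that on $K_0$ always $u_n\le b^2-\mu$, and $x_n\le0\Rightarrow u_{n\pm1}\ge\mu$. Moreover $\beta_+\notin K_0$.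

*Proof.* **Step 1: a quadrant whose boundary misses $K$.** Let $Q=\{x\le0,\ y\le b\}$. I claim $K\cap\partial Q=\emptyset$; we find an iterate out of range for each boundary point.

Let $(x_0,x_{-1})=(0,y)$ with $y\le b$. Then $x_1=a-y$. If $y<a-s$, then $x_1>s$ and the point is not in $K$. Now let $y\ge a-s=s(b-1)=(b-1)(b+2)>0$, so $0<y\le b$. Iterating backward, $x_{-2}=a-y^2\ge a-b^2=2b$, and $x_{-3}=a-x_{-2}^2-x_{-1}=-q$ with $q=(a-y^2)^2+y-a$. Using $(a-y^2)^2-4b^2=(a-y^2-2b)(a-y^2+2b)=(b^2-y^2)(b^2+4b-y^2)$, we get
$$q-(3b^2-b)=(a-y^2)^2-4b^2-(b-y)=(b-y)\big[(b+y)(b^2+4b-y^2)-1\big]\ge0,$$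
since the bracket is at least $b\cdot4b-1>0$. So $q\ge b(3b-1)>0$ and
$$x_{-4}=a-q^2-x_{-2}\le b^2-q^2\le b^2-b^2(3b-1)^2=-3b^3(3b-2)<-s .$$
The last inequality holds because $3b^3(3b-2)-(b+2)\ge3b(3b-2)-(b+2)=9b^2-7b-2=(b-1)(9b+2)>0$. So the point is not in $K$.

Let $(x_0,x_{-1})=(x,b)$ with $x\le0$. Then $x_{-2}=a-b^2-x=2b-x=:X\ge2b$, and $x_{-3}=a-X^2-b=-q$ with $q=X^2-b^2-b\ge3b^2-b$. So $x_{-4}=a-q^2-X\le b^2-q^2<-s$ as before.

**Step 2: consequences.** $K_0$ is connected, misses $\partial Q$, and contains $\beta_-\notin Q$. So $K_0\cap Q=\emptyset$, and $K_0\cap RQ=\emptyset$ by symmetry. In particular $\beta_+\notin K_0$, as $\beta_+\in Q$. If $x_n\le0$, then $z_n=(x_n,x_{n-1})\notin Q$ gives $x_{n-1}>b$, and $z_{n+1}=(x_{n+1},x_n)\notin RQ$ gives $x_{n+1}>b$. This is (i). For (ii), if $x_n\le0$, then $2b<x_{n+1}+x_{n-1}=a-x_n^2$, so $x_n^2<b^2$. For (iii), suppose $x_n\ge b^2+b$. Then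
$$x_{n+1}+x_{n-1}\le a-b^2(b+1)^2=b(2-2b^2-b^3)<0,$$
so one neighbor is negative, say $x_{n+1}$ (the other case is symmetric). By (i), $x_{n+2}>b$, so $x_n=a-x_{n+1}^2-x_{n+2}<a-b=b^2+b$, a contradiction. (iv) is (1.2) together with $b+x_n>0$ from (ii). Finally, $\mu$ exists because $u_0$ has a maximum $<b^2$ on the compact set $K_0$, and $u_{\pm1}$ have positive minima on the compact set $K_0\cap\{x\le0\}$ (if it is nonempty); invariance carries this to all $n$. $\square$

## 7. From the two curves $W^{s}(\beta_-)$ and $W^u(\beta_-)$ to a neighborhood of $\beta_-$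

From now on we use coordinates centered at $\beta_-$: $(p,q)=(x-b,y-b)=(u_0,u_{-1})$, so that $\beta_-=0$ and
$$H(p,q)=(-2bp-p^2-q,\;p),\qquad R(p,q)=(q,p).$$

We want: *if $W^s(0)\cup W^u(0)\subset K_0$, then $0\in\operatorname{int}K_0$.* Fullness of $K_0$ is a strong tool: whatever is enclosed by pieces of the two curves is in $K_0$. Still, the implication is not a matter of topology alone. Take the time-one map of the flow $\dot x=y$, $\dot y=x-x^3$, with energy $h=\frac{y^2}2-\frac{x^2}2+\frac{x^4}4$. The stable and unstable manifolds of the saddle $0$ coincide with the figure eight $y^2=x^2-\frac{x^4}2$. The filled figure eight $\{h\le0\}$ is a full invariant continuum containing both manifolds, yet $0$ is not an interior point, since $h(0,y)=\frac{y^2}2>0$. To exclude such a picture we need that the manifolds of $H$ meet away from $0$, that they do not coincide along arcs, and that one of them then pokes into all sectors at $0$. These are Lemma 7.2, Lemma 7.1 and Proposition 7.3.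

### Branches, sectors, and a second reversor

The eigenvalues of $DH(0)$ are the roots $\lambda=-b-\sqrt{b^2-1}<-1$ and $1/\lambda$ of $t^2+2bt+1=0$, with unstable direction $(\lambda,1)$ and stable direction $(1,\lambda)$. Put $\mu_*=\lambda^2>1$. Let $\Gamma_1$ be the branch of $W^u(0)\setminus0$ tangent to $(|\lambda|,-1)$ and $\Gamma_2=H\Gamma_1$, tangent to $(-|\lambda|,1)$. Let $\Sigma_1$ be the branch of $W^s(0)\setminus0$ tangent to $(1,-|\lambda|)$ and $\Sigma_2=H\Sigma_1$. Each branch is invariant under $H^2$. Clockwise around $0$ the order is $\Gamma_1,\Sigma_1,\Gamma_2,\Sigma_2$. Near $0$ these branches bound four open sectors, considered as germs at $0$ (only the part near $0$ matters): $S_1$ between $\Gamma_1$ and $\Sigma_1$, $S_4$ between $\Sigma_1$ and $\Gamma_2$, $S_3=H(S_1)$ and $S_2=H(S_4)$.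

$R$ exchanges $\Sigma_1$ and $\Gamma_2$, and it preserves $S_4$, which contains the direction $(-1,-1)$. Let $R'=HR$. From $RHR=H^{-1}$ we get $R'R'=H(RHR)=\mathrm{id}$ and $R'HR'=HRHHR=H\cdot(RHR)(RHR)=H^{-1}$. So $R'$ is a second reversor. By (1.2), it acts by
$$R'(u_0,u_{-1})=(u_{-2},u_{-1}).$$
Since $|\lambda|+|\lambda|^{-1}=2b$, $DR'(0)(|\lambda|,-1)=(2b-|\lambda|,-1)=(|\lambda|^{-1},-1)$. So $R'$ exchanges $\Gamma_1$ and $\Sigma_1$, and it preserves $S_1$, as $DR'(0)$ fixes the direction $(b,-1)$ between them. Both $R$ and $R'$ preserve $K_0$ and exchange $W^u(0)$ and $W^s(0)$.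

### Entire parametrizations

We parametrize both manifolds by entire curves. Let $F$ be the polynomial automorphism of $\mathbb C^2$ extending $H$. The local complex unstable manifold of $0$ is a holomorphic disc on which $F$ has multiplier $\lambda$. By Koenigs linearization there is a holomorphic embedding $\psi^u$ of a small disc with $\psi^u(0)=0$, $F\psi^u(t)=\psi^u(\lambda t)$, unique once $(\psi^u)'(0)$ is prescribed. Choosing $(\psi^u)'(0)$ real, uniqueness gives $\overline{\psi^u(\bar t)}=\psi^u(t)$, so $\psi^u$ is real on the reals. Extend it by $\psi^u(t)=F^n\psi^u(t/\lambda^n)$ with $n$ large. We obtain an injective holomorphic immersion $\psi^u:\mathbb C\to\mathbb C^2$ (both properties are pulled back to the small disc by $F^{-n}$) with $\psi^u(\mathbb R)=W^u(0)$. Put $\psi^s=R\psi^u$. Then $\psi^s(\mathbb R)=W^s(0)$ and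
$$F\psi^s(t)=RF^{-1}\psi^u(t)=\psi^s(t/\lambda),\qquad R'\psi^u(t)=F\psi^s(t)=\psi^s(t/\lambda).$$
Choose $\epsilon\in\{1,-1\}$ such that $\Gamma(t):=\psi^u(\epsilon t)$, $t\ge0$, parametrizes $\Gamma_1\cup\{0\}$, and put $\Sigma=R'\Gamma$, which parametrizes $\Sigma_1\cup\{0\}$. Then
$$H^2\Gamma(t)=\Gamma(\mu_*t),\qquad H^2\Sigma(t)=R'H^{-2}\Gamma(t)=\Sigma(t/\mu_*).\tag{7.1}$$

### The two manifolds share no arc

**Lemma 7.1.** There is no nondegenerate interval $I_0\subset\mathbb R$ with $\psi^u(I_0)\subset\psi^s(B_0)$ for a compact interval $B_0\subset\mathbb R$.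

*Proof.* The idea is that a common arc would, by analytic continuation, identify the two entire curves completely, and then the dynamics on them would clash.

**Step 1: local change of parameter.** For $\tau_0\in\mathbb C$ there are local holomorphic coordinates $(\zeta_1,\zeta_2)$ of $\mathbb C^2$ at $\psi^s(\tau_0)$ with $\psi^s(\tau)=(\tau-\tau_0,0)$ for $\tau$ near $\tau_0$, because $\psi^s$ is an immersion. Call $f=\zeta_2$ the defining function at $\tau_0$. If $\psi^u(t_0)=\psi^s(\tau_0)$ and $f\circ\psi^u\equiv0$ near $t_0$, then $\psi^u=\psi^s\circ\varphi$ near $t_0$ with $\varphi=\tau_0+\zeta_1\circ\psi^u$ holomorphic.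

Let $P\subset\mathbb C^*=\mathbb C\setminus0$ be the open set of $t$ near which $\psi^u=\psi^s\circ\varphi$ with $\varphi$ holomorphic. As $\psi^s$ is injective, $\varphi$ is a well-defined holomorphic function on $P$. It is injective because $\psi^u$ is, and nowhere $0$ because $\psi^u(t)\ne0=\psi^s(0)$ for $t\neq0$.

**Step 2: an interval of coincidence makes $P$ nonempty.** Suppose $I_0$ exists. On the compact interval $B_0$, $\psi^s$ is a homeomorphism onto its image, so $\psi^u=\psi^s\circ\tau$ on $I_0$ with $\tau$ continuous. Let $t_0\ne0$ be an interior point of $I_0$ and $f$ the defining function at $\tau(t_0)$. Then $f\circ\psi^u$ vanishes on a real interval around $t_0$, hence near $t_0$, and $t_0\in P$. Let $\mathcal O$ be the component of $P$ containing $t_0$.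

**Step 3: at the boundary of $\mathcal O$, $\varphi$ tends to infinity.** Let $t_i\in\mathcal O$, $t_i\to t_*\in\mathbb C^*\setminus\mathcal O$. I claim $|\varphi(t_i)|\to\infty$. Otherwise, along a subsequence, $\varphi(t_i)\to\tau_*\in\mathbb C$, and $\psi^u(t_*)=\psi^s(\tau_*)$. With $f$ defining at $\tau_*$, the function $f\circ\psi^u$ vanishes at $t_i$ for large $i$; these points accumulate at $t_*$ and differ from it, so $f\circ\psi^u$ vanishes near $t_*$. By Step 1 a disc around $t_*$ lies in $P$. It meets $\mathcal O$, so $t_*\in\mathcal O$, a contradiction.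

**Step 4: $\mathcal O=\mathbb C^*$.** Put $\theta=1/\varphi$ on $\mathcal O$ and $\theta=0$ on $\mathbb C^*\setminus\mathcal O$. By Step 3, $\theta$ is continuous on $\mathbb C^*$, and it is holomorphic off its zero set $\mathbb C^*\setminus\mathcal O$. Radó's theorem says that such a function is holomorphic on all of $\mathbb C^*$. As $\theta\not\equiv0$, $\mathbb C^*\setminus\mathcal O$ is discrete. Suppose it contains a point $t_*$. Since $\theta$ is open at $t_*$, for every $\varepsilon>0$ all $\tau$ of sufficiently large modulus have the form $\varphi(t)$ with $|t-t_*|<\varepsilon$, and then $\psi^s(\tau)=\psi^u(t)$. So $\psi^s(\tau)\to\psi^u(t_*)$ as $\tau\to\infty$; $\psi^s$ is bounded and entire, hence constant, a contradiction.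

**Step 5: the clash.** Now $\varphi:\mathbb C^*\to\mathbb C^*$ is injective and holomorphic. By Casorati–Weierstrass, its singularities at $0$ and $\infty$ are not essential, so $\varphi$ is a rational map; injectivity makes its degree $1$. A Möbius map with $\varphi(\mathbb C^*)\subset\mathbb C^*$ maps $\{0,\infty\}$ to itself, so $\varphi(t)=ct$ or $\varphi(t)=c/t$ with $c\neq0$. If $\varphi(t)=ct$, then $\psi^s(c\lambda t)=\psi^u(\lambda t)=F\psi^u(t)=F\psi^s(ct)=\psi^s(ct/\lambda)$, contradicting injectivity, as $\lambda^2\ne1$. If $\varphi(t)=c/t$, then $\psi^u(t)=\psi^s(c/t)\to0$ as $t\to\infty$, so $\psi^u$ is bounded and hence constant, a contradiction. $\square$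

### The manifolds do meet away from $0$

**Lemma 7.2.** Assume $W^u(0)\subset K_0$. Then $\Gamma_1$ contains a point with $u_0=u_{-2}$, i.e. a fixed point of $R'$.

*Proof.* Such a fixed point is homoclinic, because $R'$ maps $\Gamma_1$ to $\Sigma_1$. If there were none, the orbits on $\Gamma_1$ would be monotone along even times, and bounded, so they would converge to a period-two orbit. We compute that they cannot.

Along orbits in $W^u(0)$ all $|x_n|\le s$. Let $d=u_0-u_{-2}$. Near $0$ on $\Gamma_1$, with a suitable parameter $t\downarrow0$, $u_0\sim|\lambda|t$ and $u_{-2}\sim t/|\lambda|$ (this is $R'$ in linear approximation), so $d>0$. Suppose $d$ has no zero on $\Gamma_1$; then $d>0$ on $\Gamma_1$.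

**Step 1: the limit two-cycle.** Take $z\in\Gamma_1$. As $H^{2k}z\in\Gamma_1$, we have $x_{2k}-x_{2k-2}>0$ for all $k\in\mathbb Z$. So $x_{2k}$ increases strictly from $b$ (as $k\to-\infty$) to a limit $c\in(b,s]$ as $k\to\infty$. Put $e_k=c-x_{2k}\in(0,c)$, strictly decreasing to $0$, and $y_k=x_{2k+1}$. By (1.1),
$$y_k+y_{k-1}=a-x_{2k}^2,\qquad x_{2k+2}+x_{2k}=a-y_k^2 .$$
The first relation shows that $y_k+y_{k-1}$ decreases strictly to $A:=a-c^2$. The second gives
$$(y_k+y_{k-1})(y_k-y_{k-1})=y_k^2-y_{k-1}^2=x_{2k-2}-x_{2k+2}=e_{k+1}-e_{k-1}<0.\tag{7.2}$$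
If $A\ge0$, the sums $y_k+y_{k-1}$ are positive and $y_k$ is decreasing; if $A<0$, $y_k$ is eventually increasing. As $y_k$ is bounded, $y_k\to y_*$ with $2y_*=a-c^2$ and $2c=a-y_*^2$. Subtracting, $2(y_*-c)=(y_*-c)(y_*+c)$, so $y_*=c$ or $y_*+c=2$. If $y_*=c$, then $c\in\{b,-s\}$, contradicting $c>b$. So $y_*=2-c$, hence $(c-1)^2=a-3$; as $c>1$, $c=1+\sqrt{a-3}$, and $c\,y_*=2c-c^2=4-a$. Moreover, subtracting the limit relations,
$$y_k^2-y_*^2=e_k+e_{k+1}>0,\qquad (y_k-y_*)+(y_{k-1}-y_*)=c^2-(c-e_k)^2=e_k(2c-e_k)>0 .\tag{7.3}$$

**Step 2: no such convergence.** We treat the three signs of $y_*$.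

If $y_*<0$, the first relation of (7.3) gives $y_k<y_*$ for all large $k$, contradicting the second.

If $y_*=0$, then $A=0$, so $y_k+y_{k-1}>0$, and $|y_k|<|y_{k-1}|$ by (7.2); together these give $y_{k-1}>0$, for all $k$. So $y_{k-1}=\sqrt{e_{k-1}+e_k}\ge\sqrt{2e_k}$, and $2c\,e_k\ge y_k+y_{k-1}\ge\sqrt{2e_k}$. This bounds $e_k$ from below, contradicting $e_k\to0$.

If $y_*>0$, then $y_k-y_*=\frac{e_k+e_{k+1}}{y_k+y_*}=\frac{e_k+e_{k+1}}{2y_*}(1+o(1))$. Insert this in the second relation of (7.3), using $e_{k+1}<e_k<e_{k-1}$ for the error, and multiply by $2y_*$: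
$$e_{k+1}+2e_k+e_{k-1}=4c\,y_*\,e_k+o(e_{k-1}),\quad\text{i.e.}\quad e_{k+1}+e_{k-1}=(14-4a)e_k+o(e_{k-1}).$$
The left side exceeds $e_{k-1}$, so $14-4a>0$ and $e_{k-1}\le Ce_k$ eventually, for some constant $C$. The error is then $o(e_k)$, and
$$e_{k+1}-2e_k+e_{k-1}=(12-4a)e_k+o(e_k)<0$$
for large $k$, because $a>3$. So the positive numbers $e_k-e_{k+1}$ eventually increase in $k$, which is impossible when $e_k\to0$. $\square$

### Lobes and enclosure

**Proposition 7.3.** If $W^s(0)\cup W^u(0)\subset K_0$, then $0\in\operatorname{int}K_0$.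

*Proof.* **Step 1: a linearizing box.** This gives coordinates in which $H^2$ is linear near $0$. By the Hartman–Grobman theorem there are a homeomorphism $h=(X,Y)$ from a neighborhood $N$ of $0$ onto an open subset of $\mathbb R^2$ and a neighborhood $N_1\subset N$ of $0$ with $H^2(N_1)\subset N$ and $h\circ H^2=\Lambda\circ h$ on $N_1$, where $\Lambda(X,Y)=(\mu_*X,\mu_*^{-1}Y)$. Scalings and reflections of the coordinates commute with $\Lambda$, so we may assume $[-1,1]^2\subset h(N_1)$. If a point of the box and its $\Lambda$-image are both in the box, then $\Lambda$ represents $H^2$ there, as $h$ is injective on $N$; likewise for $\Lambda^{-1}$ and $H^{-2}$. A point of the box with $Y=0$ has a backward $H^2$-orbit staying in the box and tending to $0$. So the segment $Y=0$ is an arc of $W^u(0)$ through $0$ (a high backward iterate of it lies in the embedded local unstable manifold), and likewise $X=0$ is an arc of $W^s(0)$. After reflections, $\Gamma_1,\Gamma_2$ are locally $\{Y=0,X>0\}$, $\{Y=0,X<0\}$, and $\Sigma_1$ is locally $\{X=0,Y>0\}$. So $S_1$ and $S_4$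 are represented by $\{X>0,Y>0\}$ and $\{X<0,Y>0\}$.

**Step 2: a lobe.** Using Lemma 7.2, we close up arcs of $\Gamma_1$ and $\Sigma_1$ to a Jordan curve. Let $t_h$ be the least $t>0$ with $d(\Gamma(t))=0$, where $d=u_0-u_{-2}$; it exists because $d>0$ on $\Gamma$ near $0$. Put $h_0=\Gamma(t_h)$. This is a fixed point of $R'$, so $h_0=\Sigma(t_h)$. As $R'$ exchanges $u_0$ and $u_{-2}$, $d\circ R'=-d$; hence $d>0$ on $\Gamma((0,t_h))$ and $d<0$ on $\Sigma((0,t_h))$. So $\ell=\Gamma[0,t_h]\cup\Sigma[0,t_h]$ is a Jordan curve. Let $I$ be its interior. By (7.1), $H^2\ell=\Gamma[0,\mu_*t_h]\cup\Sigma[0,t_h/\mu_*]$; it is the boundary of $H^2I$, and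
$$H^2\ell\subset\ell\cup\Gamma((t_h,\mu_*t_h)).$$
Near $0$, $\ell$ consists of the local branches $\Gamma_1$ and $\Sigma_1$. So as a germ at $0$, $I$ is either $S_1$ or the complement of $\overline{S_1}$. As $H^2$ preserves both branches, $H^2I$ is the same germ; in particular $I\cap H^2I\ne\emptyset$.

**Step 3: $\Gamma((t_h,\mu_*t_h))$ meets both $I$ and $\mathbb R^2\setminus\overline I$.** Here area preservation and Lemma 7.1 enter. Suppose the arc misses $I$. Then $I\cap\partial(H^2I)=\emptyset$. As $I$ is connected and meets $H^2I$, $I\subset H^2I$. The areas are equal, so the open set $H^2I\setminus\overline I$ has area $0$ and is empty; thus $H^2I\subset\operatorname{int}\overline I=I$. Suppose instead that the arc misses $\mathbb R^2\setminus\overline I$. Then $H^2\ell\subset\overline I$, so the connected unbounded set $\mathbb R^2\setminus\overline I$ is exterior to $H^2\ell$. Hence $H^2I\subset\overline I$, so $H^2I\subset I$, and by equality of areas $I\subset\operatorname{int}\overline{H^2I}=H^2I$. In either case $H^2I=I$ and $H^2\ell=\ell$. Then $\Gamma((t_h,\mu_*t_h))\subset\ell$,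 and as $\Gamma$ is injective, $\Gamma((t_h,\mu_*t_h))\subset\Sigma([0,t_h])$. This contradicts Lemma 7.1.

**Step 4: the unstable manifold leaves $\Sigma_1$ on both sides.** Choose $t_1,t_2\in(t_h,\mu_*t_h)$ with $\Gamma(t_1)\in I$, $\Gamma(t_2)\notin\overline I$. Going from $t_1$ to $t_2$ along $\Gamma$, let $k_a$ be the point of first exit from $I$, and $k_b$ the last point in $\overline I$. Both lie on $\ell$ and have $\Gamma$-parameters in $(t_h,\mu_*t_h)$, so they are not on $\Gamma[0,t_h]$; hence they lie on $\Sigma((0,t_h))$. So there are arcs $\gamma_a,\gamma_b$ of $\Gamma_1$ starting at $k_a,k_b$ with $\gamma_a\setminus k_a\subset I$ and $\gamma_b\setminus k_b\subset\mathbb R^2\setminus\overline I$.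

It remains to see that "inside and outside of $\ell$" means "the two sides of $\Sigma$" consistently at $k_a$ and $k_b$. Choose $[\alpha,\beta]\subset(0,t_h)$ with $k_a,k_b\in\Sigma[\alpha,\beta]$, and $j$ so large that $H^{2j}\Sigma[\alpha,\beta]=\Sigma[\alpha\mu_*^{-j},\beta\mu_*^{-j}]\subset h^{-1}(\{0\}\times(0,1))$. Put
$$W_1=H^{-2j}h^{-1}((0,1)\times(0,1)),\qquad W_4=H^{-2j}h^{-1}((-1,0)\times(0,1)).$$
For $t\in[\alpha,\beta]$ let $D_t=H^{-2j}h^{-1}(\text{small open square centered at }h(H^{2j}\Sigma(t)))$. Its central segment $\{X=0\}$ is a short arc of $\Sigma$ around $\Sigma(t)$. The curve $\ell$ minus a small open subarc of $\Sigma$ around $\Sigma(t)$ is compact and does not contain $\Sigma(t)$. So for a small square $D_t\cap\ell$ is exactly the central segment. Then $D_t\setminus\ell$ has two halves, one in $W_1$ and one in $W_4$. Each half lies in $I$ or in $\mathbb R^2\setminus\overline I$; since $\Sigma(t)$ is in the boundary of both, one half is in $I$ and the other in $\mathbb R^2\setminus\overline I$. Which one is in $I$ is locally constant in $t$, because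 a square contains small squares about neighboring points of its central segment. Hence it is constant on $[\alpha,\beta]$. So the initial parts of $\gamma_a$ and $\gamma_b$, without their starting points, lie one in $W_1$ and the other in $W_4$. Apply $H^{2j}$ and then $H^{2i}$ with $i$ large, first shortening the arcs so that $\mu_*^i|X|$ stays small on them. The result is: *for each $S\in\{S_1,S_4\}$ there are, in any neighborhood of $0$, arcs $g\subset W^u(0)$ that start on the local branch $\Sigma_1$ and are otherwise contained in $S$.* Apply $R'$ (for $S_1$) or $R$ (for $S_4$), which preserve the germ $S$: *there are also arcs $f\subset W^s(0)$ near $0$ that start on the other boundary branch of $S$ ($\Gamma_1$, resp. $\Gamma_2$) and are otherwise contained in $S$.*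

**Step 5: enclosure.** We stretch $g$ and $f$ to two paths across a box; these will trap any point near the corner. Fix $S$. Reflecting $X$ if $S=S_4$, let $S$ be $\{X>0,Y>0\}$, and $Q_1=[0,1]^2$. We write points in the coordinates $(X,Y)$. Take $g$ in $Q_1$, parametrized by $\tau\in[0,1]$ with $X(0)=0$, $X(\tau)>0$ for $\tau>0$, and $0<Y(\tau)\le1$. For large $j$ let $\tau_j$ be the first $\tau$ with $\mu_*^jX(\tau)=1$. The part $\tau\le\tau_j$ of $g$ stays in $Q_1$ under $\Lambda^i$, $0\le i\le j$. So its image $g_j$ under $H^{2j}$ is a path in $Q_1\cap W^u(0)$ from the left side to the right side, with $0<Y\le\mu_*^{-j}$. Similarly $H^{-2j}$ turns a part of $f$ into a path $f_j\subset Q_1\cap W^s(0)$ from the bottom side to the top side, with $0<X\le\mu_*^{-j}$. Fix such a $j\ge1$.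

Let $e\in S$ be so close to $0$ that $Y(e)<\min_{g_j}Y$ and $X(e)<\min_{f_j}X$. Suppose $e\notin K_0$. By Lemma 3.2, $\mathbb R^2\setminus K_0$ is connected and open, so we can join $e$ to infinity by a path in it. Consider the first point where the path meets the boundary of $Q_1$. It is not on the bottom or left side, as these are in $W^u(0)\cup W^s(0)\subset K_0$. It is not on the right side: $e$ can be joined to the left side by a horizontal segment missing $f_j$, and a left–right path in a square meets every bottom–top path. So the part of our path up to the right side would have to meet $f_j\subset K_0$. In the same way it is not on the top side, because of the vertical segment from $e$ to the bottom and $g_j\subset K_0$. This is a contradiction. So near $0$ the sectors $S_1,S_4$ lie in $K_0$, hence also $S_3=HS_1$ and $S_2=HS_4$. The branches are in $K_0$ by hypothesis. $\square$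

## 8. Why straight rays fail, and a bent foliation that $H$ twists

We now have an open invariant region around $0$, and want to see that its boundary is a Jordan curve. The classical setting for such conclusions is a twist: if $H$ turns all rays from $0$ clockwise, then a domain that is not star-shaped with respect to the rays gets into trouble. So let us test the ordinary rays. The ray through $z=(u_0,u_{-1})$ has direction $z$, its image has direction $DH(z)z$ at $Hz=(u_1,u_0)$, and it turns clockwise relative to the ray through $Hz$ if $\det(Hz,\,DH(z)z)<0$. Now $DH(z)z=(-2x_0u_0-u_{-1},\,u_0)$, so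
$$\det(Hz,\,DH(z)z)=u_0\,(u_1+2x_0u_0+u_{-1})=u_0\big(-u_0(b+x_0)+2x_0u_0\big)=u_0^2(x_0-b)=u_0^3 .$$
The sign is right for $u_0<0$ and wrong for $u_0>0$: rays are turned clockwise in one half-plane and counterclockwise in the other. This is where the straightforward approach stops.

The way out is to bend the rays. Replace the radial field $(u_0,u_{-1})$ by $L(z)=(\eta_0,\eta_{-1})$ with $\eta_n=u_n-D_n$, where $D_n\ge0$ is to be found, with $D_n>0$ only if $u_n<0$. The same computation (done in Lemma 8.2) gives the determinant $\eta_0G_0$ with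
$$G_0=u_0^2-D_1-2x_0D_0-D_{-1}.$$
For $u_0=-w<0$ we want $G_0>0$: this is fine if $D_{\pm1}=0$ there and $D_0<\frac{w^2}{2x_0}$ (or $x_0\le0$). For $u_0=v>0$ we want $G_0<0$, i.e. $D_1+D_{-1}>v^2$. If we could take the largest permitted value $D=\frac{w^2}{2x}=\frac{w^2}{2(b-w)}$ at both neighbors $u_{\pm1}=-w_\pm<0$, convexity would help: $w_++w_-=v(2b+v)=2m$ with $m=v(b+\frac v2)$, and $D_1+D_{-1}\ge\frac{m^2}{b-m}$ exceeds $v^2$, because $m^2-v^2(b-m)=v^2[(b+\frac v2)^2+m-b]>0$ for $b>1$. What remains is to switch $D_n$ off, in a Lipschitz way, when a neighbor of $u_n$ fails to be positive. This is the role of the product $u_{n-1}u_{n+1}$ and of a small $\sigma$ in the next definition. On $K_0$, by Lemma 6.1(iv), the product is positive at $u_n<0$ only if both neighbors are positive.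

**Definition 8.1 (the field $L$).** Let $t^+=\max(t,0)$, and let $\sigma>0$ be fixed as below. Put $D(u_-,u,u_+)=0$ if $u\ge0$. For $u=-w<0$, $x=b+u=b-w$ and $\pi=(u_-u_+)^+$, put
$$D(u_-,u,u_+)=\frac{w^2\pi}{2x^+\pi+\sigma w^2(b+x^+)^2}\ \ge0 .$$
Along orbits let $D_n=D(u_{n-1},u_n,u_{n+1})$, $\eta_n=u_n-D_n$, and
$$L(z)=(\eta_0,\eta_{-1})\quad\text{at } z=(u_0,u_{-1}),\qquad\text{so } L(z_n)=(\eta_n,\eta_{n-1}).$$

A sample value, with $b=2$: at $u_0=-1$, $u_{-1}=1$ we have $x_0=1$ and, by (1.2), $u_1=3-1=2$, so $\pi=2$ and $D_0=\frac{2}{4+9\sigma}$, slightly below $\frac{w^2}{2x}=\frac12$. At $u_0=u_{-1}=-1$ we get $u_1=4$, $\pi=0$ and $D_0=0$.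

Since $D_n>0$ only if $u_n<0$, we have $\operatorname{sign}\eta_n=\operatorname{sign}u_n$. As $D$ is symmetric in $u_\pm$, and $R$ reverses orbits by $u'_n=u_{-1-n}$, we have $D_{-1}=D_0\circ R$ and $L(Rz)=RL(z)$.

**Choice of $\sigma$.** With $\mu$ from Lemma 6.1, choose $\kappa_0\in(0,\frac1{20}]$ with $1+\kappa_0\le b^2$ and $(1+\kappa_0)(b^2-\mu)<b^2$. Put $\kappa_1=3b^{3/2}$ and $M=\max_{[\kappa_0,\kappa_1]}\frac{(1+\kappa)^2}{\kappa}$. Then choose $\sigma>0$ with
$$\sigma\le\frac1{16b^2},\qquad\sigma<\mu b^{-4},\qquad\sigma M<\min\big(2b(b-1),\tfrac1{10}\big).$$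

**Lemma 8.1.** $L$ is locally Lipschitz on $\mathbb R^2$, and $L(z)\cdot z\ge|z|^2$.

*Proof.* For $p<0$ put $w=-p$, $A=u_1+u_{-1}=w(2b-w)$ and $\rho_0=\pi/w^2$, where $\pi=(q(A-q))^+$. Where $\pi>0$, $q$ lies between $0$ and $A$, so $\pi\le A^2/4$, $|q|\le|A|$ and $|2q-A|\le|A|$. On bounded sets $|A|\le Cw$. So there $\rho_0\le C$, and, as $\partial_q\pi=A-2q$ and $\partial_w\pi=q(2b-2w)$ where $\pi>0$, the a.e. gradient of $\rho_0$ is $O(1/w)$. Now
$$D_0=\frac{w^2\rho_0}{2x^+\rho_0+\sigma(b+x^+)^2}$$
with denominator at least $\sigma b^2$. So $D_0$ is locally Lipschitz on $p<0$, with a.e. gradient $O(w)$ on bounded sets, and $D_0=O(w^2)$. It vanishes for $p\ge0$ and is continuous across $p=0$. So it is Lipschitz on bounded sets: split a segment where it crosses $p=0$. The same holds for $D_{-1}=D_0\circ R$. Finally $L(z)\cdot z=|z|^2-pD_0-qD_{-1}\ge|z|^2$, since $D_0>0$ only if $p<0$ and $D_{-1}>0$ only if $q<0$. $\square$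

### Leaves and the coordinates $(\Theta,r)$

On $\mathbb R^2\setminus0$ the field $\tilde L=\frac{|z|}{L\cdot z}L$ is locally Lipschitz, has the same oriented trajectories as $L$, and satisfies $\frac{d|z|}{dt}=1$. So a solution starting at radius $r_0$ has radius $r_0+t$. It stays in compact annuli for $t$ in compact subsets of $(-r_0,\infty)$, so it exists exactly for these $t$. Hence every trajectory in $\mathbb R^2\setminus0$, called a *leaf* and directed outward, tends to $0$ in one direction and meets every circle $|z|=r$ exactly once, transversally. Let $\Theta(z)\in\mathbb T$ be the angle at which the leaf of $z$ meets the unit circle, and $r=|z|$. Both $z\mapsto(\Theta,r)$ and its inverse are given by the flow of $\tilde L$, so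
$$(\Theta,r):\mathbb R^2\setminus0\to\mathbb T\times(0,\infty)$$
is a homeomorphism. On each circle $\Theta$ is an orientation-preserving homeomorphism onto $\mathbb T$, since these homeomorphisms vary continuously with $r$ and give the identity for $r=1$. As $L\cdot z>0$, the counterclockwise direction on circles points to the left of the outward directed leaves. So the left side of a leaf is the side of larger $\Theta$; we call it the ccw side, and the right side the cw side. Let $[0,z]$ be the leaf segment from $0$ to $z$, with $0$ included. Three facts will be used.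

- $R$ maps leaves to leaves, preserving the outward direction, and $\Theta\circ R=\frac\pi2-\Theta$.
- The four half-axes are leaves: on $p=0$ we have $\eta_0=0$, and on $q=0$ we have $\eta_{-1}=0$.
- $H(0,q)=(-q,0)$, so $H$ maps the half-axes in $\{p=0\}$ to half-axes in $\{q=0\}$, outward direction preserved.

### The twist inequality

**Lemma 8.2.** For $z\in K_0\setminus0$: $\det\big(L(Hz),\,DH\,L(z)\big)\le0$, with equality iff $p=0$. If $p=0$, then $DH\,L(z)$ is a positive multiple of $L(Hz)$.

*Proof.* We have $DH\,L(z)=(-2x_0\eta_0-\eta_{-1},\,\eta_0)$ and $L(Hz)=(\eta_1,\eta_0)$, so the determinant is $\eta_0G_0$ with $G_0=\eta_1+2x_0\eta_0+\eta_{-1}$. By (1.2), $u_1+u_{-1}+2x_0u_0=u_0(x_0-b)=u_0^2$, so indeed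
$$G_0=u_0^2-D_1-2x_0D_0-D_{-1}.$$

**Step 1: $u_0=0$.** This is the case $p=0$. Then $\eta_0=0$ and the determinant vanishes. Moreover $u_1=-u_{-1}\ne0$, and $DH\,L(z)=(-\eta_{-1},0)$, $L(Hz)=(\eta_1,0)$ have the same direction, because $\operatorname{sign}\eta_n=\operatorname{sign}u_n$.

**Step 2: $u_0=-w<0$.** We show $G_0>0$, so $\eta_0G_0<0$. If $D_1>0$, then $u_1<0$ and $u_0u_2>0$, so $u_2<0$. Both neighbors of $u_1<0$ are then negative, contradicting Lemma 6.1(iv). So $D_1=0$, likewise $D_{-1}=0$, and $G_0=w^2-2x_0D_0$. If $x_0\le0$ or $D_0=0$, then $G_0\ge w^2>0$. Otherwise $2x_0D_0=w^2\cdot\frac{2x_0\pi}{2x_0\pi+\sigma w^2(b+x_0)^2}<w^2$.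

**Step 3: $u_0=v>0$, easy subcases.** Now $D_0=0$ and $\eta_0=v$; we must show $D_1+D_{-1}>v^2$. Put $w_\pm=-u_{\pm1}$. By (1.2) and Lemma 6.1,
$$w_++w_-=v(2b+v),\qquad v\le b^2-\mu .$$
If $w_+\ge b$, i.e. $x_1\le0$, then $u_2\ge\mu$, and with $x^+=0$ the definition gives $D_1=\frac{vu_2}{\sigma b^2}\ge\frac{v\mu}{\sigma b^2}>vb^2>v^2$. The same holds for the other side. So assume from now on $w_\pm<b$. For a side with $w>0$ write $x=b-w>0$ and $\kappa=u_{\pm2}/v$. By (1.2) at $\pm1$,
$$w(2b-w)=w(b+x)=v(1+\kappa).\tag{8.1}$$
If $\kappa>0$, then $\pi=\kappa v^2$ and $w^2(b+x)^2=v^2(1+\kappa)^2$, so the corresponding $D$ equals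
$$D=\frac{w^2}{2x+\sigma(1+\kappa)^2/\kappa}.\tag{8.2}$$
If $\kappa\ge\kappa_1$ on some side, then $w>\frac{v(1+\kappa)}{2b}$ by (8.1), $x<b$, and $(1+\kappa)^2\le4\kappa^2$, so
$$D>v^2\,\frac{(1+\kappa)^2}{8b^3+16b^2\sigma\kappa}\ge v^2\,\frac{(1+\kappa)^2}{8b^3+\kappa}>v^2,$$
because $\kappa^2\ge9b^3$. So assume also $\kappa<\kappa_1$ on each side with $w>0$. Call a side *good* if $w>0$ and $\kappa\ge\kappa_0$. On a good side (8.2) and the definition of $M$ give
$$D\ge\frac{w^2}{2(b-w)+\sigma M}=\frac{w^2}{2(b'-w)},\qquad b'=b+\frac{\sigma M}2 .$$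

**Step 4: both sides good.** This is the convexity argument announced above. The function $w\mapsto\frac{w^2}{b'-w}=-w-b'+\frac{b'^2}{b'-w}$ is convex on $[0,b')$. With $m=\frac12(w_++w_-)=vb+\frac{v^2}2<b$ we get $D_1+D_{-1}\ge\frac{m^2}{b'-m}$, and
$$m^2-v^2(b'-m)=v^2\Big[\big(b+\tfrac v2\big)^2+vb+\tfrac{v^2}2-b'\Big]\ge v^2\Big[b^2-b-\tfrac{\sigma M}2\Big]>0 .$$

**Step 5: one side not good.** Then we show that the other side alone suffices. Say the side $+$ is not good (the other case is symmetric). Then $w_+\le0$, or $0<w_+<b$ and $w_+(2b-w_+)<v(1+\kappa_0)$. In any case $v(1+\kappa_0)\le(b^2-\mu)(1+\kappa_0)<b^2$. As $w\mapsto w(2b-w)$ increases from $0$ to $b^2$ on $[0,b]$, there is $\hat w\in(0,b)$ with $\hat w(2b-\hat w)=v(1+\kappa_0)$. Then $w_+<\hat w$, so $w_->z^*:=v(2b+v)-\hat w$. As $\hat w<\frac{v(1+\kappa_0)}b\le vb$, we have $z^*>vb>\hat w$. So $\hat w<w_-<b$; by (8.1) $\kappa_->\kappa_0$, and the side $-$ is good. Therefore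
$$D_{-1}\ge\frac{w_-^2}{2(b-w_-)+\sigma M}>\frac{z^{*2}}{2b+\sigma M}.$$
By convexity of $\hat w\mapsto\frac1{2b-\hat w}$ on $[0,b]$, $\frac1{2b-\hat w}\le\frac1{2b}+\frac{\hat w}{2b^2}$. Also $v=\frac{\hat w(2b-\hat w)}{1+\kappa_0}\ge\frac{\hat wb}{1+\kappa_0}$. So
$$\frac{z^*}v=2b+v-\frac{1+\kappa_0}{2b-\hat w}\ge2b-\frac{1+\kappa_0}{2b}+\hat w\Big[\frac b{1+\kappa_0}-\frac{1+\kappa_0}{2b^2}\Big]\ge2b-\frac{1.05}{2b}\ge1.475\,b,$$
where the bracket is positive because it is at least $\frac1{1.05}-\frac{1.05}2$. Hence $\frac{z^{*2}}{v^2}\ge2.17\,b^2>2b+0.1>2b+\sigma M$, and $D_{-1}>v^2$.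

In all cases $G_0<0$, and $\eta_0G_0<0$. $\square$

**Lemma 8.3.** (a) Let $c$ be a $C^1$ curve in $\mathbb R^2\setminus0$ with $\det(L(c(t_0)),c'(t_0))<0$. Then, in a local lift, $\Theta(c(t))<\Theta(c(t_0))$ for $t$ slightly larger than $t_0$, and $>$ for $t$ slightly smaller. If the determinant is positive, the two inequalities are exchanged. (b) If $\det(L(c),c')<0$ along all of $c$, then the lifted function $\Theta\circ c$ is strictly decreasing. (c) Let $\gamma\subset K_0\setminus0$ be a leaf segment directed outward. If $\gamma\subset\{p=0\}$, then $H\gamma$ is an outward directed leaf segment in $\{q=0\}$. Otherwise $\gamma\cap\{p=0\}=\emptyset$ and $\Theta$ is strictly decreasing along $H\gamma$.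

*Proof.* (a) In ordinary polar coordinates $(\alpha,\varrho)$ the leaf through $c(t_0)$ is locally a $C^1$ graph $\alpha=A(\varrho)$, because $L\cdot z>0$. Let $L_\varrho>0$ and $L_\alpha$ be the components of $L$ in the orthonormal polar frame, so $A'=\frac{L_\alpha}{\varrho L_\varrho}$. The components of $c'$ are $\varrho'$ and $\varrho\alpha'$, so
$$\frac d{dt}\big[\alpha(c)-A(\varrho(c))\big]_{t_0}=\alpha'-\frac{L_\alpha\varrho'}{\varrho L_\varrho}=\frac{\det(L,c')}{\varrho L_\varrho}.$$
If this is negative, then for $t$ slightly larger (smaller) than $t_0$ the point $c(t)$ is clockwise (counterclockwise) of the leaf on its circle, and $\Theta$ preserves the orientation of circles. The other sign is the same.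

(b) Let $f=\Theta\circ c$, and let $\alpha_0<\beta_0$ be parameters. Let $\tau$ be the supremum of the $t\in(\alpha_0,\beta_0]$ with $f<f(\alpha_0)$ on $(\alpha_0,t]$; such $t$ exist by (a). For $t<\tau$ near $\tau$, (a) gives $f(\tau)<f(t)<f(\alpha_0)$. So $f(\tau)<f(\alpha_0)$, and by continuity $\tau=\beta_0$.

(c) The half-axes are leaves, so $\gamma$ lies in $\{p=0\}$ or misses it. The first case was noted above: $H(0,q)=(-q,0)$. In the second case parametrize $\gamma$ by the flow of $L$; then $c=H\gamma$ has $c'=DH\,L(\gamma)$, and Lemma 8.2 gives $\det(L(c),c')<0$. Use (b). $\square$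

## 9. Invariant domains are star-shaped with respect to the bent rays

**Theorem 9.1.** Let $U$ be a bounded simply connected open connected set with $0\in U$ and $H(U)=U$. Then $U=\{0\}\cup\{r<\rho(\Theta)\}$ with $\rho:\mathbb T\to(0,\infty)$ continuous. In particular $\partial U$ is a Jordan curve with interior $U$.

The proof occupies the rest of the section. The closure $\overline U$ is connected, compact, invariant and contains $0$, so $\overline U\subset K_0$ by Lemma 3.2, and Lemmas 8.2 and 8.3 apply on $\overline U$. We use $(\Theta,r)$ as polar coordinates and write $\ell_\theta=\{\Theta=\theta\}$. Let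
$$V=\{z\in U:[0,z]\subset U\}$$
be the part of $U$ visible from $0$ along leaves. For $z=(\theta,r)\in V\setminus0$ a ball around $0$ lies in $U$, and the remaining compact part of $[0,z]$ has a neighborhood $\{|\Theta-\theta|<\delta,\ \varepsilon\le r'<r+\delta\}$ in $U$; so $V$ is open. It is connected, and $V=\{0\}\cup\{r<\rho(\Theta)\}$, where $\rho$ is lower semicontinuous, bounded, and bounded below by a positive constant. Also $(\theta,\rho(\theta))\notin U$: otherwise this point would be in the open set $V$. Suppose $V\ne U$. Since $U$ is connected, $U\cap\partial V\neq\emptyset$. We aim at a contradiction.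

### Chords and pockets

Let $z\in U\cap\partial V$, $z\in\ell_\theta$. Then $z\notin V$. Let $J$ be the component of $U\cap\ell_\theta$ containing $z$. As $(\theta,\rho(\theta))\notin U$, $J$ lies beyond radius $\rho(\theta)$. It is an open leaf segment, closed in $U$, with two endpoints in $\partial U$. Let $\phi:U\to\mathbb R^2$ be a homeomorphism ($U$ is simply connected). Then $\phi(J)$ is a closed line in $\mathbb R^2$ with both ends tending to $\infty$, so $\phi(J)\cup\{\infty\}$ is a Jordan curve in the sphere. By the Jordan curve theorem $U\setminus J$ has exactly two components, both having $J$ in their boundary. Let $C_J$ be the one containing $0$ and $G_J$ the other, the pocket behind $J$. As $V\cap J=\emptyset$ and $V$ is connected, $V\subset C_J$. Let $\mathcal J$ be the set of all these chords $J$.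

To visualize this, use ordinary rays and forget $H$ for a moment: let $U$ be the unit disc together with the arm $\{r<3,\ |\theta|<0.1\}$ and the hook $\{2<r<3,\ -0.1<\theta<1\}$. Then $V$ is the disc with the arm, the only chord is $J=\{\theta=0.1,\ 2<r<3\}$, and $G_J=\{0.1<\theta<1,\ 2<r<3\}$ lies on its ccw side.

We collect five facts.

**(a)** $J\subset\overline V$. Let $V\ni z_k\to z$ and $z'\in J$. The compact leaf segment between $z$ and $z'$ lies in $U$. So for large $k$ the point on the leaf of $z_k$ at radius $|z'|$ is in $V$ (it is in $[0,z_k]$, or it is reached from $z_k$ by a leaf segment near that compact one), and it converges to $z'$.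

**(b)** Each $j\in J$ has a box $N=\{|\Theta-\theta|<\delta,\ |r-|j||<\delta\}\subset U$ one half of which lies in $G_J$, and the other half, after shrinking $\delta$, in $V$. Indeed $N\cap\ell_\theta$ is a leaf segment in $U$ containing $j$, so it is in $J$, and each half of $N\setminus J$ lies in $G_J$ or $C_J$. Since $j$ is in the boundary of both, one half is in $G_J$ and the other in $C_J$. By (a) there are $v_k=(\theta_k,r_k)\in V\cap N$ with $v_k\to j$. They lie in the $C_J$-half, so $\theta_k\ne\theta$. For every $r'$ with $|r'-|j||<\delta$ we have $(\theta_k,r')\in V$, since $N\subset U$. For $k$ with $\theta_k$ between $\theta$ and $\theta_1$, the two leaf segments from $0$ to $(\theta_1,r')$ and $(\theta_k,r')$, together with the arc of $\{r=r'\}$ in $N$ between them, form a Jordan curve in $U$. Its interior is the sector they bound, and it is in $U$ since $U$ is simply connected. So $(\theta',r')\in V$ for all $\theta'$ between $\theta_1$ and $\theta_k$. Let $k\to\infty$ and replace $\delta$ by $\min(\delta,|\theta_1-\theta|)$.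

Which half is in $G_J$ is locally constant along $J$. Hence either $G_J$ is on the ccw side of $J$ at every point (*type $+$*) or on the cw side at every point (*type $-$*). The hook above has type $+$.

**(c)** $U\setminus V=\bigcup_{J\in\mathcal J}(J\cup G_J)$. The inclusion "$\supset$" holds as $V\subset C_J$. Let $z\in U\setminus V$, and take a path in $U$ from $0$ to $z$. Its last point $y$ in $\overline V$ is not in $V$ ($V$ is open and $z\notin V$), so it lies on some $J\in\mathcal J$. If $y\ne z$, the path after $y$ avoids $\overline V\supset J$; so by (b) it enters $G_J$ and stays there.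

**(d)** For $J\ne J'$, $G_J\cap G_{J'}=\emptyset$. Chords are disjoint, and $\overline V\cap G_J=\emptyset$. So $J'\subset\overline V\setminus J$ gives $J'\cap G_J=\emptyset$ and $J'\subset C_J$; likewise $J\subset C_{J'}$. The set $G_J\cup J$ is connected, avoids $J'$ and meets $C_{J'}$; hence $G_J\subset C_{J'}$.

**(e)** A nonempty connected open $O\subset U$ with $O\cap V=\emptyset$ lies in a single $G_J$. It misses $\overline V$, so it meets no chord; use (c) and (d).

### Pockets of type $+$ sit in images of pockets of type $+$

**Claim 1.** If $J$ is of type $+$, then $G_J\subset H(G_{J'})$ for some $J'$ of type $+$.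

*Proof.* **Step 1: no visible point is mapped into $G_J$.** This is where the twist is used. Suppose $z'\in V$ and $Hz'\in G_J$. Let $\gamma=H([0,z'])\subset U$, a curve from $0\in C_J$ to $Hz'\in G_J$, and let $\gamma(t_1)$ be its last point on $J\subset\ell_\theta$. Just after $t_1$, $\gamma$ is in $G_J$, so locally $\Theta>\theta$. But $\Theta$ is nonincreasing along $\gamma\setminus0$ by Lemma 8.3(c), a contradiction. So $H^{-1}(G_J)\cap V=\emptyset$, and by (e) $H^{-1}(G_J)\subset G_{J'}$ for some $J'\in\mathcal J$.

**Step 2: $J'$ is of type $+$.** Suppose $J'\subset\ell_{\theta'}$ is of type $-$. Taking closures in $U$, $J\subset H(G_{J'})\cup H(J')$.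

Suppose first $J\subset H(J')$. As $J$ is closed in $U$ and homeomorphic to an open interval, it is all of the open arc $H(J')$: $J=H(J')$. Then $G_J=H(G_{J'})$, the components not containing $0=H(0)$. As $\Theta$ is constant on $J=H(J')$, Lemma 8.3(c) gives $J'\subset\{p=0\}$, and $H:J'\to J$ preserves the outward direction. $H$ preserves orientation, so $G_J=H(G_{J'})$ is on the right (cw) side of $J$, contradicting type $+$.

Otherwise there is $y\in J\cap H(G_{J'})$. Since $y\in\overline V$, we can choose $y^*\in V\cap H(G_{J'})$ near $y$. The leaf segment $[0,y^*]\subset U$ goes from $0\in H(C_{J'})$ into $H(G_{J'})$. Let $k=H(j')$, $j'\in J'$, be its last point on $H(J')$; just beyond $k$ the leaf is in $H(G_{J'})$. If $J'\subset\{p=0\}$, then $H(J')$ is an open leaf segment, and the leaf just beyond $k$ is in $H(J')$, a contradiction. If not, let $T=DH\,L(j')$. By Lemma 8.2, $\det(T,L(k))>0$. Pull the leaf beyond $k$ back by $H^{-1}$: it becomes a $C^1$ curve starting at $j'$ with a velocity $N$ satisfying $DH\,N=L(k)$, and $\det(L(j'),N)=\det(T,L(k))>0$ because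 $\det DH=1$. By Lemma 8.3(a), just after $j'$ this curve has $\Theta>\theta'$, so it is on the ccw side of $J'$. But it lies in $G_{J'}$, which is on the cw side of $J'$ by type $-$. This is a contradiction. $\square$

**Claim 2.** There is no chord at all; hence $U=V$.

*Proof.* **Step 1: no chord of type $+$.** The sets $G_J$ are disjoint, open and contained in the bounded set $U$. So only finitely many of them have area above any given positive number, and if chords of type $+$ exist, one of them, $J$, has maximal area of $G_J$ among type $+$. By Claim 1, $G_J\subset H(G_{J'})$ with $J'$ of type $+$. As $H$ preserves area, the areas of $G_J$ and $G_{J'}$ are equal. If $J$ met $H(G_{J'})$, then $H(G_{J'})\setminus G_J$ would contain the points of $C_J$ near a point of $J$, a set of positive area, which is impossible. So $J\subset H(J')$, hence $J=H(J')$ as above, and $J'\subset\{p=0\}$ by Lemma 8.3(c). Now $J'$ is again of type $+$ with maximal area. In the same way $J'=H(J'')$ with $J''\subset\{p=0\}$, hence $J'\subset\{q=0\}$. So $J'\subset\{p=0\}\cap\{q=0\}=\{0\}$,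 a contradiction.

**Step 2: no chord of type $-$.** The set $R(U)$ satisfies the same hypotheses as $U$, since $H(RU)=RH^{-1}(U)=RU$. As $R$ preserves the directed foliation and reverses orientation, type $-$ chords of $U$ correspond to type $+$ chords of $R(U)$, and Step 1 applies to $R(U)$. So there are no chords, contradicting $U\cap\partial V\ne\emptyset$. Hence $U=V=\{0\}\cup\{r<\rho(\Theta)\}$. $\square$

### Continuity of $\rho$

We know that $\rho$ is lower semicontinuous; we must exclude upward jumps. Suppose $\theta_k\to\theta_0$ from the ccw side and $\rho(\theta_k)\to r_1>\rho(\theta_0)$. Then the leaf segment $I=\{\Theta=\theta_0,\ \rho(\theta_0)<r<r_1\}$ is disjoint from $U$ and consists of limits of points $(\theta_k,r)\in U$. So $I\subset\partial U\subset K_0$, and $H(I)\subset\partial U$. Fix $z_0\in I$. The points $z_k=(\theta_k,|z_0|)$ are in $U$ for large $k$ and tend to $z_0$ from the ccw side of $I$. Put $k_0=H(z_0)$; then $Hz_k\in U$, $Hz_k\to k_0$.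

**Step 1: the case $I\not\subset\{p=0\}$.** We show that a leaf segment inside $U$ would hit $H(I)\subset\partial U$. By Lemma 8.3(c), after shortening $I$ around $z_0$, $H(I)$ is a graph $r=\varrho(\Theta)$ over an open interval $\Xi\subset\mathbb T$. Choose a box $B$ around $z_0$ in the coordinates $(\Theta,r)$ with $B\cap\ell_{\theta_0}\subset I$ and $H(B)\subset\{\Theta\in\Xi\}$, and let $B^+$ be its half $\Theta>\theta_0$. The connected set $H(B^+)$ misses $H(I)$, so it lies either in the outer part $r>\varrho(\Theta)$ or in the inner part $r<\varrho(\Theta)$ of the strip $\{\Theta\in\Xi\}$. By Lemma 8.2, $\det(DH\,L(z_0),L(k_0))>0$. As in Claim 1, pull the leaf beyond $k_0$ back by $H^{-1}$: it starts at $z_0$ with velocity $N$, $DH\,N=L(k_0)$, $\det(L(z_0),N)>0$, so by Lemma 8.3(a) it enters $B^+$. Thus $H(B^+)$ contains points of the leaf of $k_0$ just beyond $k_0$, which are in the outer part, and so $H(B^+)$ lies in the outer part. For large $k$, $z_k\in B^+$, so $r(Hz_k)>\varrho(\Theta(Hz_k))$, and the segment $[0,Hz_k]$ meets $H(I)\subset\partial U$. But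 $[0,Hz_k]\subset U$, as $U=V$. This is a contradiction.

**Step 2: the case $I\subset\{p=0\}$.** We reduce it to Step 1 by applying $H$. $H(I)$ is an outward directed leaf segment in $\{q=0\}$, at some angle $\theta'$, disjoint from $U$. The points $Hz_k$ tend to $k_0$ from the ccw side of $H(I)$. Indeed, if $I$ is on the half-axis $q>0$, its ccw side is $p<0$; since $H(p,q)=(-2bp-p^2-q,p)$, these points go to points with negative second coordinate near the negative $p$-axis, which is the ccw side of that half-axis. If $I$ is on the half-axis $q<0$, its ccw side is $p>0$, and the images have positive second coordinate near the positive $p$-axis, again its ccw side. Now $\rho(\Theta(Hz_k))>|Hz_k|\to|k_0|$, while $|k_0|>\rho(\theta')$, because $k_0$ is an interior point of $H(I)$ and $H(I)\cap U=\emptyset$. Passing to a subsequence along which $\rho(\Theta(Hz_k))$ converges, we are in the same situation at $\theta'$, on a leaf in $\{q=0\}$, which is not in $\{p=0\}$. This contradicts Step 1.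

So $\limsup\rho\le\rho(\theta_0)$ from the ccw side, for $U$ and likewise for $R(U)$; as $\Theta\circ R=\frac\pi2-\Theta$, the latter gives the same from the cw side for $U$. With lower semicontinuity, $\rho$ is continuous. Then $\partial U=\{r=\rho(\Theta)\}$ is a Jordan curve with interior $U$, and Theorem 9.1 is proved. $\square$

## 10. Proofs of Theorems A and B

*Proof of Theorem A.* Let $W^s(\beta_-)\cap W^u(\beta_+)=\emptyset$. By Proposition 4.1, $W^s(\beta_-)\cup W^u(\beta_-)\subset K_0$, and by Proposition 7.3, $\beta_-\in\operatorname{int}K_0$. Let $U$ be the component of $\operatorname{int}K_0$ containing $\beta_-$. It is bounded, open and connected, and $H(U)=U$, as $H(K_0)=K_0$ and $H(\beta_-)=\beta_-$. It is simply connected: given a Jordan curve in $U$, the connected unbounded set $\mathbb R^2\setminus K_0$ (Lemma 3.2) does not meet the curve, so it is outside, and the interior of the curve is in $K_0$. Being open, it is in $\operatorname{int}K_0$, and so in $U$. By Theorem 9.1, $C=\partial U$ is a Jordan curve with interior $U\ni\beta_-$, and $H(C)=C$.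 $\square$

Hence for every $a>3$ for which $H_a$ has no invariant circle surrounding $\beta_-$, $W^s(\beta_-)\cap W^u(\beta_+)\ne\emptyset$. Conjecture 6.3 is true.

*Proof of Theorem B.*

**(ii)⇔(ii′).** Apply $R$, which exchanges $W^s(\beta_-)$ with $W^u(\beta_-)$ and $W^u(\beta_+)$ with $W^s(\beta_+)$.

**(ii)⇒(iii).** This is Proposition 4.1, as $K_0$ is bounded.

**(iii)⇒(ii).** If $W^s(\beta_-)$ is bounded, it lies in $K_0$ by Lemma 3.2. A point of $W^s(\beta_-)\cap W^u(\beta_+)$ would have its backward orbit in $K_0$ converging to $\beta_+$. As $K_0$ is closed, $\beta_+\in K_0$, contradicting Lemma 6.1.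

**(iii)⇒(iv).** If $W^s(\beta_-)$ is bounded, it and $W^u(\beta_-)=R\,W^s(\beta_-)$ lie in $K_0$. Use Proposition 7.3.

**(iv)⇒(i).** A disc around $\beta_-$ contained in $K$ is connected, so it lies in $K_0$, and $\beta_-\in\operatorname{int}K_0$. Continue as in the proof of Theorem A.

**(i)⇒(iii).** Let $C$ be an invariant circle with interior $D\ni\beta_-$. Then $H(D)=D$. Every point of $W^s(\beta_-)$ has a forward iterate in $D$, so it is itself in $D$. Thus $W^s(\beta_-)\subset D$ is bounded.

**The graph property and the largest circle.** The coordinates $(\Theta,r)$ of Section 8 were fixed once $a$ was fixed. Let $C$ be any invariant circle surrounding $\beta_-$, with interior $D$. Theorem 9.1 applied to $D$ shows that $C=\partial D$ is a graph $r=\rho(\Theta)$ with $\rho$ continuous. Moreover $D$ is bounded, invariant, open and connected and contains $\beta_-$. So $D\subset K_0$ by Lemma 3.2, and $D\subset U$, where $U$ is the component of $\operatorname{int}K_0$ containing $\beta_-$. By the proof of Theorem A, $\partial U$ is an invariant circle surrounding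 $\beta_-$; so it is the largest one. Finally $R(U)=U$, because $R(K_0)=K_0$ and $R(\beta_-)=\beta_-$; hence the largest circle is $R$-symmetric. $\square$
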